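# A definable set with open fibers whose residues never become empty

## Locally closed points over a discrete base

Throughout, $\mathbb N=\{0,1,2,\dots\}$, every $\mathbb R^n$ carries the product topology, and an open box is a product of nonempty open intervals, possibly unbounded. We write $\operatorname{cl}$ for closure.

**Definition (residue).** For $A\subseteq\mathbb R^n$ let $\operatorname{lc}(A)$ be the set of $a\in A$ at which $A$ is locally closed: there is an open box $B\ni a$ such that $A\cap B$ is closed in $B$. Put $A^{(1)}=A\setminus \operatorname{lc}(A)$, $A^{(0)}=A$ and $A^{(k+1)}=(A^{(k)})^{(1)}$. A set $A$ is locally closed if $A^{(1)}=\emptyset$.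

If $A\cap B$ is closed in $B$, then $A\cap B'$ is closed in $B'$ for every smaller open box $B'\subseteq B$; so we may always shrink boxes. In particular $\operatorname{lc}(A\cap U)=\operatorname{lc}(A)\cap U$ for open $U$.

Here is an example in $\mathbb R$. Let $A=\{0\}\cup\bigcup_{k\ge1}\big(\tfrac1{2k+1},\tfrac1{2k}\big)$. Every nonzero point of $A$ has an interval around it inside $A$, so it lies in $\operatorname{lc}(A)$. But any interval around $0$ contains points $\frac1{n}$, which are limits of $A$ outside $A$. So $A^{(1)}=\{0\}$ and $A^{(2)}=\emptyset$. In contrast $\mathbb Q^{(1)}=\mathbb Q$, so $\mathbb Q^{(k)}=\mathbb Q$ for all $k$.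

**Definition (fibers).** For $A\subseteq\mathbb R^{m+1}$ and $x\in\mathbb R^m$ the fiber is $A_x=\{y\in\mathbb R:(x,y)\in A\}$. We write $A_x^{(N)}$ for $(A_x)^{(N)}$, the residue of the fiber, and $(A^{(N)})_x$ for the fiber of the residue.

We want to compare these two. Let $\pi:\mathbb R^{m+1}\to\mathbb R^m$ be the projection to the first $m$ coordinates. There is one case where the comparison is easy.

**Proposition 3.** Suppose that each point of $\pi(A)$ has a neighborhood containing no other point of $\pi(A)$. Then $(A^{(N)})_x=A_x^{(N)}$ for all $N\in\mathbb N$ and $x\in\mathbb R^m$.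

*Proof.* For $x\notin\pi(A)$ both sides are empty. Let $(x,y)\in A$, and choose an open box $B_1\ni x$ with $B_1\cap\pi(A)=\{x\}$. For any open box $B=B'\times I$ around $(x,y)$ with $B'\subseteq B_1$ we have $A\cap B=\{x\}\times(A_x\cap I)$, and this is closed in $B$ if and only if $A_x\cap I$ is closed in $I$. Since boxes may be shrunk, $(x,y)\in\operatorname{lc}(A)$ if and only if $y\in\operatorname{lc}(A_x)$. So $(A^{(1)})_x=A_x^{(1)}$. Now $A^{(N)}\subseteq A$ satisfies the same assumption, so by induction $(A^{(N+1)})_x=((A^{(N)})_x)^{(1)}=(A_x^{(N)})^{(1)}=A_x^{(N+1)}$. ∎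

So over a discrete base, a bound $N$ with $A_x^{(N)}=\emptyset$ for all $x$ is the same as a bound with $(A^{(N)})_x=\emptyset$ for all $x$. What changes in general? The proof used that, near $x$, no other fiber is visible. In general the base point can move, and the fibers over nearby points can differ from $A_x$.

## Moving the base point: the integers

Let $r(x)=1$ for $x\in\mathbb Z$ and $r(x)=0$ otherwise, and let
$$A=\{(x,y)\in\mathbb R^2: r(x)\ge r(y)\}.$$
The fiber $A_x$ is $\mathbb R$ for $x\in\mathbb Z$ and $\mathbb R\setminus\mathbb Z$ otherwise. Every fiber is open, so $A_x^{(1)}=\emptyset$ for all $x$.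

Compute $A^{(1)}$. A point $(x,y)\in A$ with $y\notin\mathbb Z$ is interior to $A$, because $\mathbb R\times(\mathbb R\setminus\mathbb Z)\subseteq A$. Let $(x,y)\in A$ with $y\in\mathbb Z$; then $x\in\mathbb Z$. Arbitrarily close to $(x,y)$ are the points $(x',y)$ with $x'\notin\mathbb Z$. They are not in $A$, but each is the limit of points $(x',y'')\in A$ with $y''\notin\mathbb Z$. So $A$ is not locally closed at $(x,y)$. Hence $A^{(1)}=\mathbb Z\times\mathbb Z$, a closed set, and $A^{(2)}=\emptyset$. Already $(A^{(1)})_0=\mathbb Z$ while $A_0^{(1)}=\emptyset$.

So the two notions differ, but here only by one step. The question is whether a uniform bound in the fibers still forces *some* bound for the residues of the whole set, when we have control over all sets that can be defined in the given structure.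

Let $\mathfrak R$ be an arbitrary first-order expansion of $(\mathbb R,<)$; "definable" means definable in $\mathfrak R$ with parameters from $\mathbb R$. The question comes from "An Upgrade To 'Tameness In Expansions Of The Real Field'" (https://www.asc.ohio-state.edu/miller.1987/uptame.pdf):

*Suppose that for every $m$ and definable $A\subseteq\mathbb R^{m+1}$ there exists $N\in\mathbb N$ such that $A_x^{(N)}=\emptyset$ for all $x\in\mathbb R^m$. Does it follow that for every $m$ and definable $A\subseteq\mathbb R^{m+1}$ there exists $N\in\mathbb N$ such that $(A^{(N)})_x=\emptyset$ for all $x\in\mathbb R^m$?*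

The answer is no, by the first of the following two theorems. Call a set constructible if it is a finite Boolean combination of open sets.

**Theorem 1.** There is $r:\mathbb R\to\mathbb N$ such that, with $A=\{(x,y)\in\mathbb R^2:r(x)\ge r(y)\}$ and $\mathfrak R=(\mathbb R,<,A)$:

1. for every $m$ and every definable $X\subseteq\mathbb R^{m+1}$ there is $N$ with $X_x^{(N)}=\emptyset$ for all $x\in\mathbb R^m$;
2. $A^{(N)}=\{(x,y):r(x)\ge r(y)\ge N\}$ for all $N$, and $(A^{(N)})_x\neq\emptyset$ whenever $r(x)=N$; such $x$ exist for every $N$. All $A_x$ are open, so $A_x^{(1)}=\emptyset$; all sets $\{x:(x,y)\in A\}$ are closed.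

So the implication in the question fails, already for $m=1$.

**Theorem 2.** Let $\mathfrak R$ be any expansion of $(\mathbb R,<)$.

(a) For all $A\subseteq\mathbb R^{m+1}$, $N\in\mathbb N$, $x\in\mathbb R^m$: $A_x^{(N)}\subseteq(A^{(N)})_x$. So the conclusion of the question implies its hypothesis, with the same $N$; by Theorem 1 the converse fails.

(b) If every definable subset of $\mathbb R$ is constructible, then for every definable $A\subseteq\mathbb R^n$ the set $\operatorname{lc}(A)$ is dense in $A$. Hence $A^{(k+1)}$ is nowhere dense in $A^{(k)}$ for all $k$, and $A^{(k+1)}\subsetneq A^{(k)}$ whenever $A^{(k)}\ne\emptyset$.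

Theorem 2 is not needed for the answer. We prove it first all the same: (a) is a quick use of the basic tool, and (b) is what one gets by trying to prove "yes".

## Alternating closures and unions of locally closed sets

**A formula for the residue.** For $X\subseteq\mathbb R^n$ and an open box $B$, the closure of $X\cap B$ inside $B$ is $B\cap\operatorname{cl}X$. So $X\cap B$ is closed in $B$ if and only if $B\cap(\operatorname{cl}X\setminus X)=\emptyset$. Therefore
$$X^{(1)}=X\cap\operatorname{cl}(\operatorname{cl}X\setminus X).\tag{1}$$
It follows that $X$ is locally closed if and only if it is the intersection of a closed and an open set. If $X=C\cap U$ with $C$ closed and $U$ open, then for $a\in X$ and an open box $B$ with $a\in B\subseteq U$ the set $X\cap B=C\cap B$ is closed in $B$. Conversely, if $X\cap\operatorname{cl}(\operatorname{cl}X\setminus X)=\emptyset$, then $X=\operatorname{cl}X\setminus\operatorname{cl}(\operatorname{cl}X\setminus X)$. In particular finite intersections of locally closed sets are locally closed.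

For $A\subseteq\mathbb R^n$ put $F_0=\mathbb R^n$ and, for $i\ge0$,
$$F_{2i+1}=\operatorname{cl}(F_{2i}\cap A),\qquad F_{2i+2}=\operatorname{cl}(F_{2i+1}\setminus A).$$
So $F_1=\operatorname{cl}A$. All these sets are closed, and each is the closure of a subset of the previous one, so they decrease.

**Lemma 4.** $A^{(i)}=A\cap F_{2i}$ and $\operatorname{cl}A^{(i)}=F_{2i+1}$ for all $i\ge0$.

*Proof.* The second statement follows from the first by the definition of $F_{2i+1}$, and the first is clear for $i=0$. Assume both for $i$. Since $F_{2i+1}\subseteq F_{2i}$, we get $\operatorname{cl}A^{(i)}\setminus A^{(i)}=F_{2i+1}\setminus(A\cap F_{2i})=F_{2i+1}\setminus A$. By (1), $A^{(i+1)}=A^{(i)}\cap\operatorname{cl}(F_{2i+1}\setminus A)=A\cap F_{2i}\cap F_{2i+2}=A\cap F_{2i+2}$. ∎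

The next lemma turns "bound the number of residues" into "bound the number of locally closed pieces". It is how we shall verify the hypothesis of the question.

**Lemma 5.** If $A$ is a union of $n$ locally closed sets, then $A^{(n)}=\emptyset$.

*Proof.* The case $n=0$ is trivial, so let $n\ge1$. Write $A=\bigcup_{i=1}^n(C_i\cap U_i)$ with $C_i$ closed and $U_i$ open. Suppose there is $a_1\in A^{(n)}=A\cap F_{2n}$. We walk down the sets $F_i$, alternating between $A$ and its complement, and leave one more $C_i$ forever at each round. Precisely, for $t=1,\dots,n$ we construct distinct indices $i_t$ and points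
$$a_t\in \big(A\cap F_{2(n-t)+2}\big)\setminus\bigcup_{s<t}C_{i_s},\qquad b_t\in F_{2(n-t)+1}\setminus\Big(A\cup\bigcup_{s\le t}C_{i_s}\Big).$$
The point $a_1$ is as required. Given $a_t$, choose $i_t$ with $a_t\in C_{i_t}\cap U_{i_t}$; then $i_t\ne i_s$ for $s<t$, as $a_t\notin C_{i_s}$. Since $a_t\in F_{2(n-t)+2}=\operatorname{cl}(F_{2(n-t)+1}\setminus A)$, there is $b_t\in F_{2(n-t)+1}\setminus A$ so close to $a_t$ that $b_t\in U_{i_t}$ and $b_t\notin C_{i_s}$ for $s<t$. As $b_t\notin A$ and $b_t\in U_{i_t}$, also $b_t\notin C_{i_t}$. If $t<n$, then $b_t\in\operatorname{cl}(F_{2(n-t)}\cap A)$, so there is $a_{t+1}\in F_{2(n-t)}\cap A$ so close to $b_t$ that it lies outside the closed sets $C_{i_1},\dots,C_{i_t}$; and $F_{2(n-t)}=F_{2(n-(t+1))+2}$, as required.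

At the end, $b_n\in F_1=\operatorname{cl}A\subseteq C_1\cup\dots\cup C_n$. But $i_1,\dots,i_n$ are all the indices, and $b_n$ lies in no $C_{i_s}$. This is a contradiction. ∎

**Constructible sets.** A set $A$ is constructible if and only if $A^{(k)}=\emptyset$ for some $k$. A finite Boolean combination of open sets is a finite union of intersections of an open and a closed set, so Lemma 5 gives one direction. For the other, note that $\operatorname{lc}(X)$ is always locally closed: if $a\in\operatorname{lc}(X)$ with box $B$, then $X\cap B\subseteq\operatorname{lc}(X)$, so $\operatorname{lc}(X)\cap B=X\cap B$ is closed in $B$. If $A^{(k)}=\emptyset$, then $A$ is the union of the locally closed sets $\operatorname{lc}(A^{(i)})$, $i<k$.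

**Proof of Theorem 2(a).** Write $F_i(\cdot)$ for the sets formed from a given set. We show $F_i(A_x)\subseteq(F_i(A))_x$ by induction on $i$. For $i=0$ both sides are $\mathbb R$. Taking fibers commutes with Boolean operations, and $\operatorname{cl}(Y_x)\subseteq(\operatorname{cl}Y)_x$ for every $Y\subseteq\mathbb R^{m+1}$. So
$$F_{2i+1}(A_x)=\operatorname{cl}(F_{2i}(A_x)\cap A_x)\subseteq\operatorname{cl}\big((F_{2i}(A)\cap A)_x\big)\subseteq(F_{2i+1}(A))_x,$$
$$F_{2i+2}(A_x)=\operatorname{cl}(F_{2i+1}(A_x)\setminus A_x)\subseteq\operatorname{cl}\big((F_{2i+1}(A)\setminus A)_x\big)\subseteq(F_{2i+2}(A))_x.$$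
By Lemma 4, $A_x^{(N)}=A_x\cap F_{2N}(A_x)\subseteq(A\cap F_{2N}(A))_x=(A^{(N)})_x$. ∎

## A Baire category argument, and what it does not bound

Somebody who believes in "yes" will try this: for a *generic* base point $x$, nearby fibers should not misbehave, so a residue step should at least remove a dense part of $A$. That is correct, and it is Theorem 2(b). Recall the Baire category theorem: in a complete metric space, a countable union of nowhere dense sets (a meager set) has empty interior. It applies to every set $E$ closed in an open box of $\mathbb R^m$, since an open box is homeomorphic to $\mathbb R^m$.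

**Proof of Theorem 2(b).** Assume that every definable subset of $\mathbb R$ is constructible.

**Step 1: reduction to one point.** It suffices to show, by induction on $n$, that every nonempty definable $A\subseteq\mathbb R^n$ has $\operatorname{lc}(A)\neq\emptyset$. Applying this to $A\cap U$ for open boxes $U$ meeting $A$, and using $\operatorname{lc}(A\cap U)=\operatorname{lc}(A)\cap U$, we get density of $\operatorname{lc}(A)$ in $A$. Moreover $\operatorname{lc}(A)$ is open in $A$, so its complement $A^{(1)}$ is nowhere dense in $A$, and $A^{(1)}\ne A$ if $A\ne\emptyset$. The sets $A^{(k)}$ are definable, because boxes are definable from their endpoints, so the same applies to each of them.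

The case $n=0$ is trivial. For $n=1$: if $\operatorname{lc}(A)=\emptyset\ne A$, then $A^{(k)}=A\neq\emptyset$ for all $k$, contradicting constructibility. Now let $n=m+1$ with $m\ge1$, and assume the claim for $m$.

**Step 2: a dichotomy in the base.** This step replaces "meager" by "nowhere dense" for definable sets. Let $E\subseteq\mathbb R^m$ be definable, nonempty and closed in an open box. *If $X\subseteq E$ is definable and somewhere dense in $E$, then $X$ has nonempty interior in $E$.* Indeed, let $X$ be dense in $E\cap W\ne\emptyset$ with $W$ an open box. The set $X\cap W$ is nonempty and definable, so by the induction hypothesis there is an open box $B\subseteq W$ with $X\cap B$ nonempty and closed in $B$. It is also dense in $E\cap B$, so $X\cap B=E\cap B$. Consequently a definable subset of $E$ with empty interior in $E$ is nowhere dense in $E$; and by Baire's theorem a definable meager subset of $E$ is nowhere dense in $E$.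

**Step 3: making the fibers closed in a common interval.** Let $A\subseteq\mathbb R^{m+1}$ be definable and nonempty. By the induction hypothesis for $\pi(A)$ there is an open box $B_0\subseteq\mathbb R^m$ such that $E:=\pi(A)\cap B_0$ is nonempty and closed in $B_0$. Replace $A$ by $A\cap(B_0\times\mathbb R)$. For each $x\in E$ the fiber $A_x$ is nonempty and definable, so by the case $n=1$ there are rationals $s<t$ such that $A_x\cap(s,t)$ is nonempty and closed in $(s,t)$. The set of $x\in E$ for which a given pair $(s,t)$ works is definable, and these countably many sets cover $E$. By Baire's theorem one of them is not nowhere dense in $E$, and by Step 2 it has nonempty interior in $E$. Fix this pair. Shrinking $B_0$, we may assume that the set is all of $E$. Let $J=(s,t)$ and replace $A$ by $A\cap(\mathbb R^m\times J)$. Now $\pi(A)=E$, and every $A_x$ with $x\in E$ is nonempty and closed in $J$.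

**Step 4: the bad base points are nowhere dense.** Let
$$X=\{x\in E:\text{ there is }y\in J\setminus A_x\text{ with }(x,y)\in\operatorname{cl}A\},$$
a definable set. For rationals $s'<t'$ in $J$ let $G_{s',t'}=\{x\in E:A_x\cap[s',t']=\emptyset\}$. If $x\in X$ is witnessed by $y$, then, as $A_x$ is closed in $J$, there are rationals $s'<y<t'$ in $J$ with $A_x\cap[s',t']=\emptyset$. So $x\in G_{s',t'}$. As $(x,y)\in\operatorname{cl}A$, every neighborhood of $x$ contains some $x_1\in E$ with $A_{x_1}\cap(s',t')\neq\emptyset$; so $x$ is not in the interior $\operatorname{int}_EG_{s',t'}$ of $G_{s',t'}$ in $E$. Thus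
$$X\subseteq\bigcup_{s',t'}\big(G_{s',t'}\setminus\operatorname{int}_EG_{s',t'}\big).$$
Each set in this countable union is definable with empty interior in $E$ (an open subset of $E$ contained in $G_{s',t'}$ lies in $\operatorname{int}_EG_{s',t'}$). By Step 2 it is nowhere dense in $E$. So $X$ is meager in $E$, and, being definable, it is nowhere dense in $E$.

**Step 5: conclusion.** Choose an open box $B\subseteq B_0$ with $B\cap E\neq\emptyset$ and $B\cap X=\emptyset$. Then $A\cap(B\times J)\neq\emptyset$. It is closed in $B\times J$: if $(x,y)\in(B\times J)\cap\operatorname{cl}A$, then $x\in\operatorname{cl}(E)\cap B_0=E$ and $x\notin X$, so $y\in A_x$. The current $A$ is the original one intersected with an open box, so the original $A$ also has a locally closed point. ∎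

**Where this stops.** Under the hypothesis of the question, every nonempty residue $A^{(k)}$ loses a dense, relatively open part when we pass to $A^{(k+1)}$. To answer "yes" one needs the process to *end*, and the argument supplies no quantity that drops at each step. A strictly decreasing sequence $A\supsetneq A^{(1)}\supsetneq A^{(2)}\supsetneq\cdots$, each nowhere dense in the one before, is not excluded. So we try to build one, with all fibers open.

## A rank function built by tiling

The integer example used two features of $r$: the sets $\{r\ge k\}$ are closed, and near a point of positive rank there are points of each lower rank. With more ranks, that alone will give $A^{(N)}=\{r(x)\ge r(y)\ge N\}$. The costly part of Theorem 1 is item 1, which concerns *every* definable set. For it we want all places of the line at the same level to look alike, so that we can describe exactly what a formula can see. We obtain this by tiling: each stage is made of infinitely many compressed copies of the previous one.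

Write $D_k=\{x\in\mathbb R:r(x)\ge k\}$, so $D_0=\mathbb R$.

**Lemma 6.** There is $r:\mathbb R\to\mathbb N$ with $r(0)=0$, $r(n)=n$ for $n\ge1$, and

- **(P1)** $r$ is bounded on bounded sets;
- **(P2)** for each $k\ge1$ the set $D_k$ is closed, and for each component $V$ of $\mathbb R\setminus D_{k+1}$ we have $D_k\cap V=\{z_j:j\in\mathbb Z\}$ with $z_j$ strictly increasing, $z_j\to\sup V$ and $z_{-j}\to\inf V$ as $j\to+\infty$.

*Proof.* **Step 1: the construction.** Let $J_n=(-n,n)$ for $n\ge1$, and let $r_1=0$ on $J_1$. Given $r_n:J_n\to\{0,\dots,n-1\}$, let
$$c_j=n+1-\tfrac1j,\qquad c_{1-j}=-c_j\qquad(j\ge1).$$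
Then $(c_j)_{j\in\mathbb Z}$ is strictly increasing in $J_{n+1}$, with $c_0=-n$, $c_1=n$, $c_j\to n+1$ and $c_{-j}\to-n-1$ as $j\to+\infty$. Put $r_{n+1}(c_j)=n$, and $r_{n+1}=r_n\circ g_j$ on $(c_j,c_{j+1})$, where $g_j:(c_j,c_{j+1})\to J_n$ is the increasing affine bijection. Since $(c_0,c_1)=J_n$ and $g_0$ is the identity, $r_{n+1}$ extends $r_n$. Let $r=\bigcup_nr_n$. Then $r\le n-1$ on $J_n$, which gives (P1). Also $r(0)=0$ and $r(\pm n)=r_{n+1}(\pm n)=n$.

For instance, on $J_2$ the points of rank $1$ are $\pm1,\pm\frac32,\pm\frac53,\dots$, and all others have rank $0$. On $J_3$ the points of rank $2$ are $\pm2,\pm\frac52,\pm\frac83,\dots$, and each interval between consecutive ones carries a compressed copy of $r_2$.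

**Step 2: a claim at each finite stage.** We show for all $n\ge1$: (α) for $k\ge1$ the set $\{r_n\ge k\}$ is closed in $J_n$; (β) for $1\le k\le n-1$ each component of $J_n\setminus\{r_n\ge k+1\}$ meets $\{r_n\ge k\}$ in a sequence as described in (P2).

For $n=1$ the sets in (α) are empty and (β) is vacuous. Assume the claim for $n$.

To prove (α) for $n+1$: if $k>n$, then $\{r_{n+1}\ge k\}=\emptyset$. If $1\le k\le n$, then $\{r_{n+1}\ge k\}$ contains all $c_j$, and its complement in $J_{n+1}$ is $\bigcup_jg_j^{-1}\{r_n<k\}$, which is open.

To prove (β) for $n+1$ and $k=n$: here $\{r_{n+1}\ge n+1\}=\emptyset$, so the only component is $J_{n+1}$; and $\{r_{n+1}\ge n\}=\{c_j:j\in\mathbb Z\}$, since $r_n\le n-1$.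

To prove (β) for $n+1$ and $1\le k<n$: since $k+1\le n$, all $c_j$ lie in $\{r_{n+1}\ge k+1\}$. So the components of $J_{n+1}\setminus\{r_{n+1}\ge k+1\}$ are the sets $g_j^{-1}(W)$ with $W$ a component of $J_n\setminus\{r_n\ge k+1\}$, and the description of $\{r_n\ge k\}\cap W$ is transported by the increasing affine map $g_j^{-1}$.

**Step 3: from the stages to $r$.** We have $D_k\cap J_n=\{r_n\ge k\}$ for all $n$, and the open sets $J_n$ cover $\mathbb R$, so $D_k$ is closed. Let $V$ be a component of $\mathbb R\setminus D_{k+1}$. Pick $n\ge k+1$ with $V\cap J_n\neq\emptyset$. Since $r(\pm n)=n\ge k+1$, the interval $V$ avoids $\pm n$. So $V\subseteq J_n$, and $V$ is a component of $J_n\setminus\{r_n\ge k+1\}$. Now (β) gives (P2). ∎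

Fix such an $r$. From here on only (P1), (P2) and their consequences are used.

**Definition (rank, gap).** The rank of $x$ is $r(x)$. For $k\ge1$, a $k$-gap is a component of $\mathbb R\setminus D_k$.

For example $(-k,k)$ is a $k$-gap, since $r(\pm k)=k$ and $r\le k-1$ in between; and $(1,\frac32)$ is a $1$-gap. Points of $D_k$ in a $(k+1)$-gap have rank exactly $k$. Properties (P1), (P2) are preserved when $r$ is replaced by $x\mapsto r(-x)$; "by reflection" refers to this.

**(F1)** *Every $k$-gap is a bounded interval $(a,b)$ with $r(a)=r(b)=k$.* For $t$ in the gap, let $V$ be the $(k+1)$-gap containing $t$. By (P2), $t$ lies strictly between two consecutive points of $D_k\cap V$. These have rank $k$, and they are the endpoints of the gap.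

**(F2)** *Every $k$-gap contains points of every rank $<k$.* Induct on $k$. A $1$-gap consists of points of rank $0$. A $(k+1)$-gap contains the points $z_j$ of rank $k$ and the $k$-gap $(z_0,z_1)$.

**(F3)** *If $r(x)=k\ge1$ and $j<k$, every neighborhood of $x$ contains a point of rank $j$.* The point $x$ lies in a $(k+1)$-gap, so by (P2) it is the left endpoint of a $k$-gap $(x,b)$. If $k=1$, all points of this gap have rank $0$. If $k\ge2$, then by (P2) $D_{k-1}\cap(x,b)=\{w_l:l\in\mathbb Z\}$ with $w_l\to x$ as $l\to-\infty$ and $r(w_l)=k-1$, and the $(k-1)$-gaps $(w_l,w_{l+1})$ contain points of all ranks $<k-1$ by (F2).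

**(F4)** *Every rank occurs*, as $r(0)=0$ and $r(n)=n$.

## The residues of $\{r(x)\ge r(y)\}$

We prove Theorem 1(2). Let $A=\{(x,y):r(x)\ge r(y)\}$. The fiber $A_x=\mathbb R\setminus D_{r(x)+1}$ is open, and $\{x:(x,y)\in A\}=D_{r(y)}$ is closed. Let
$$A_N=\{(x,y):r(x)\ge r(y)\ge N\},$$
so $A_0=A$. We show $A_N^{(1)}=A_{N+1}$; then $A^{(N)}=A_N$ by induction on $N$.

**Step 1: points with $r(y)=N$ are removed.** Let $(x,y)\in A_N$ with $r(y)=N$. The set $V=\mathbb R\setminus D_{N+1}$ is an open neighborhood of $y$ on which $r\le N$. So $A_N\cap(\mathbb R\times V)=(D_N\times D_N)\cap(\mathbb R\times V)$, which is closed in $\mathbb R\times V$. Hence $(x,y)\in\operatorname{lc}(A_N)$.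

**Step 2: points with $r(y)\ge N+1$ stay.** Let $(x,y)\in A_N$ with $r(y)\ge N+1$; then $r(x)\ge N+1$. By (F3) there are $(x',y')$ arbitrarily close to $(x,y)$ with $r(x')=N$ and $r(y')=N+1$ (take $y'=y$ if $r(y)=N+1$). Then $(x',y')\notin A_N$, because $r(x')<r(y')$. Again by (F3) there are $y''$ arbitrarily close to $y'$ with $r(y'')=N$, and then $(x',y'')\in A_N$. So $(x',y')\in\operatorname{cl}A_N\setminus A_N$. Therefore $(x,y)\in\operatorname{cl}(\operatorname{cl}A_N\setminus A_N)$, and by (1) $(x,y)\in A_N^{(1)}$.

Finally, if $r(x)=N$, then $(x,x)\in A_N$, so $x\in(A^{(N)})_x$; such $x$ exist by (F4). This proves Theorem 1(2).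

Since residues commute with intersection with open sets, the part of $A$ in $J_n\times J_n$ has $N$-th residue $A_N\cap(J_n\times J_n)$. It is nonempty for $N\le n-1$ (it contains $(N,N)$) and empty for $N=n$. So each bounded part of $A$ dies, but later and later. Note also that $A_N$ is countable for $N\ge1$: gaps are disjoint open intervals, so there are countably many $(k+1)$-gaps, each with countably many points of rank $k\ge1$, and so $D_1$ is countable. No size that one might attach to $A^{(N)}$ in the obvious way keeps dropping.

## Inserting a point between two points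

It remains to prove Theorem 1(1): in *every* definable family over $(\mathbb R,<,A)$ the fibers have uniformly bounded residues. We must understand all definable sets.

Let $\mathfrak R_2$ be the two-sorted structure with sorts $(\mathbb R,<)$ and $(\omega,<)$, where $\omega=\mathbb N$, and the map $r:\mathbb R\to\omega$. Since $A(s,t)$ is equivalent to $\neg\,(r(s)<r(t))$, every set definable in $(\mathbb R,<,A)$ with parameters from $\mathbb R$ is definable in $\mathfrak R_2$ with parameters from $\mathbb R$. We want to eliminate the quantifiers over the real sort. For this we need to know what the structure can tell about two points $x<x'$ beyond their ranks.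

**Definition ($m$ and $c$).** For $x\le y$ let $m(x,y)=\max r|_{[x,y]}$, which exists by (P1). If $m=m(x,y)\ge1$, let $c(x,y)\ge1$ be the number of points of rank $m$ in $[x,y]$. If $m(x,y)=0$, let $c(x,y)=0$. For $q\in\mathbb N$ put $c^q=\min(c,q)$.

The number $c(x,y)$ is finite: $[x,y]$ is disjoint from $D_{m+1}$, so it lies in an $(m+1)$-gap, inside which $D_m$ has no accumulation point by (P2). With the $r$ constructed above, $m(0,\frac32)=1$ and $c(0,\frac32)=2$ (the points $1,\frac32$), whereas $m(0,2)=2$ and $c(0,2)=1$.

Let $[P]$ be $1$ if $P$ holds and $0$ otherwise. The next lemma says which data a new point can have; the point of it is that the answer depends only on $r(x),r(x'),m(x,x'),c(x,x')$.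

**Lemma 7.** Let $x<x'$, $u=r(x)$, $v=r(x')$, $m=m(x,x')$, $c=c(x,x')$. For $\rho,m',c',m'',c''\in\mathbb N$ there is $y\in(x,x')$ with
$$r(y)=\rho,\quad m(x,y)=m',\quad c(x,y)=c',\quad m(y,x')=m'',\quad c(y,x')=c''$$
if and only if one of the following holds:

- (i) $m=0$ and $\rho=m'=m''=c'=c''=0$;
- (ii) $m\ge1$, $m'=m''=m$, $\rho<m$, $c',c''\ge1$, $c'+c''=c$;
- (iii) $m\ge1$, $m'=m''=\rho=m$, $c'+c''=c+1$, $c'\ge1+[u=m]$, $c''\ge1+[v=m]$;
- (iv) $m'<m$, $m''=m$, $c''=c$, $u\le m'$, $\rho\le m'$, and either $m'=0=c'$, or $m'\ge1$ and $c'\ge\max(1,[u=m']+[\rho=m'])$;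
- (v) the mirror image of (iv): $m''<m$, $m'=m$, $c'=c$, $v\le m''$, $\rho\le m''$, and either $m''=0=c''$, or $m''\ge1$ and $c''\ge\max(1,[v=m'']+[\rho=m''])$.

For example, let $x=0$ and $x'=\frac94$. Here $\frac94$ is the midpoint of the tile $(2,\frac52)$, so $u=v=0$, $m=2$ and $c=1$ (only the point $2$). Case (ii) is impossible, case (iii) gives $y=2$, and (iv) and (v) are the points to the left and to the right of $2$.

*Proof of Lemma 7.* **Step 1: necessity.** Let $y$ be given. Then $\max(m',m'')=m$ and $\rho\le\min(m',m'')$. If $m=0$ we get (i). Let $m\ge1$.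

If $m'=m''=m$, then $c',c''\ge1$, and $c'+c''=c+[\rho=m]$, because only $y$ can be counted twice. If $\rho<m$ this is (ii). If $\rho=m$, then $[x,y]$ contains the point $y$ of rank $m$, and also the point $x\neq y$ of rank $m$ if $u=m$; so $c'\ge1+[u=m]$. Similarly $c''\ge1+[v=m]$, and (iii) holds.

If $m'<m$, all points of rank $m$ in $[x,x']$ lie in $[y,x']$, so $m''=m$ and $c''=c$. Also $u,\rho\le m'$. If $m'=0$, then $c'=0$. If $m'\ge1$, then $c'\ge1$, and $c'$ counts each of the distinct points $x,y$ that has rank $m'$. This gives (iv). If $m''<m$, we get (v) by reflection.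

**Step 2: sufficiency of (i), (ii), (iii).** In case (i) any $y\in(x,x')$ works. For (ii) and (iii), let $z_1<\dots<z_c$ be the points of rank $m$ in $[x,x']$, that is, the elements of $D_m\cap[x,x']$.

In case (ii) we have $1\le c'<c$, and $(z_{c'},z_{c'+1})\subseteq(x,x')$ is an $m$-gap. By (F2) take $y$ in it with $r(y)=\rho$. Then $[x,y]$ contains exactly $z_1,\dots,z_{c'}$ and $[y,x']$ exactly the other $c-c'=c''$ of them.

In case (iii) we have $1+[u=m]\le c'=c+1-c''\le c-[v=m]$. Since $z_1=x$ if and only if $u=m$, and $z_c=x'$ if and only if $v=m$, the point $y=z_{c'}$ lies in $(x,x')$. It has rank $m$, and $c(x,y)=c'$, $c(y,x')=c-c'+1=c''$.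

**Step 3: sufficiency of (iv) and (v).** Let (iv) hold. As $u\le m'$, the point $x$ lies in an $(m'+1)$-gap $V=(a,b)$. All points of rank $m$ in $[x,x']$ lie outside $V$, since $m\ge m'+1$. So they are $\ge b$, and as there is at least one, $b\le x'$. Hence any $y\in(x,b)$ satisfies $x<y<x'$, $m(y,x')=m$ and $c(y,x')=c$. It remains to choose $y\in(x,b)$ with the required $\rho,m',c'$.

If $m'=0$, then $\rho=0=c'$, all points of $V$ have rank $0$, and any $y\in(x,b)$ works.

If $m'\ge1$, let $z_1<z_2<\cdots$ be the elements of $D_{m'}\cap[x,b)$. By (P2) they form an infinite sequence converging to $b$; they have rank $m'$, and $z_1=x$ if and only if $u=m'$. If $\rho=m'$, take $y=z_{c'}$, which is $>x$ since $c'\ge1+[u=m']$. If $\rho<m'$, take $y$ of rank $\rho$ in the $m'$-gap $(z_{c'},z_{c'+1})$, by (F2). In both cases $[x,y]$ contains exactly $z_1,\dots,z_{c'}$ from $D_{m'}$, so $m(x,y)=m'$ and $c(x,y)=c'$.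

Case (v) follows by reflection. ∎

**Lemma 8.** Let $x\in\mathbb R$, $u=r(x)$, $\rho,m',c'\in\mathbb N$. There is $y>x$ with $r(y)=\rho$, $m(x,y)=m'$, $c(x,y)=c'$ if and only if $u,\rho\le m'$ and either $m'=0=c'$, or $m'\ge1$ and $c'\ge\max(1,[u=m']+[\rho=m'])$. The mirror statement holds for $y<x$.

*Proof.* Necessity: $u,\rho\le m'$ is clear. If $m'=0$, then $c'=0$ by definition. If $m'\ge1$, then $c'\ge1$, and $c'$ counts each of the distinct points $x,y$ that has rank $m'$. Sufficiency: as $u\le m'$, the point $x$ lies in an $(m'+1)$-gap $(a,b)$, and $b<\infty$ by (F1). The choice of $y\in(x,b)$ at the end of Step 3 above used only this gap, and it gives the required $\rho,m',c'$. The mirror statement follows by reflection. ∎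

## Eliminating quantifiers over the reals

For $x_1<\dots<x_p$ let
$$\tau(\bar x)=\big(r(x_1),\dots,r(x_p),m(x_1,x_2),\dots,m(x_{p-1},x_p)\big),\qquad c^q(\bar x)=\big(c^q(x_i,x_{i+1})\big)_{i<p}.$$

**Definition (tame).** A set $Y$ of tuples $(\bar x,\bar k)$, with $\bar x\in\mathbb R^p$ increasing and $\bar k\in\omega^s$, is *tame* if there are $q\in\mathbb N$ and formulas $\theta_d$ in the language of $(\omega,<)$, one for each $d\in\{0,\dots,q\}^{p-1}$ (one formula if $p\le1$), such that
$$(\bar x,\bar k)\in Y\iff(\omega,<)\models\theta_{c^q(\bar x)}(\bar k,\tau(\bar x)).\tag{2}$$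

So membership is decided inside $(\omega,<)$ by ranks and maximal ranks, and by the counts only up to the threshold $q$. For example, "the maximal rank on $[x_1,x_2]$ is positive and is attained at least three times" is tame with $q=3$: let $\theta_3$ be true and $\theta_0,\theta_1,\theta_2$ false. The threshold $q$ may be increased to any $q'\ge q$, since $c^{q'}(\bar x)$ determines $c^q(\bar x)$.

**Proposition 9.** For every parameter-free $\mathfrak R_2$-formula $\varphi(x_1,\dots,x_p,\bar k)$ the set $\{(\bar x,\bar k):x_1<\dots<x_p,\ \varphi(\bar x,\bar k)\}$ is tame.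

*Proof.* We may assume that $\varphi$ is built with $\neg,\wedge,\exists$. We use induction on the number of connectives and quantifiers of $\varphi$, for all listings of the variables simultaneously. Substituting one free variable for another, after renaming bound variables, does not change this number.

**Step 1: the easy cases.** In atomic formulas, comparisons among the $x_i$ have constant truth value on increasing tuples, and all others compare $k$'s and $r(x_i)$'s. Boolean combinations are clear after passing to a common $q$. For $\exists k$ with $k$ of sort $\omega$, use the formulas $\exists k\,\theta_d$.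

**Step 2: splitting a real quantifier.** Consider $\exists y\,\psi(\bar x,y,\bar k)$ with $y$ of sort $\mathbb R$. If $p=0$, then $\psi(y,\bar k)$ is by induction equivalent to some $\theta(\bar k,r(y))$. Since all ranks occur, $\exists\rho\,\theta(\bar k,\rho)$ works. Let $p\ge1$. On increasing tuples the formula is the disjunction of the formulas $\psi(\bar x,x_i,\bar k)$, which give tame sets by induction, and of the statements that $\psi$ holds for some $y$ in $(x_i,x_{i+1})$ for $1\le i<p$, in $(-\infty,x_1)$, or in $(x_p,\infty)$. Finite unions of tame sets are tame, so we treat each statement separately.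

**Step 3: the interval $(x_i,x_{i+1})$.** By induction, applied to the listing with $y$ between $x_i$ and $x_{i+1}$, the set given by $x_1<\dots<x_i<y<x_{i+1}<\dots<x_p$ and $\psi$ is tame via some $q\ge2$ and formulas $\theta_d$. Put $u=r(x_i)$, $v=r(x_{i+1})$, $m=m(x_i,x_{i+1})$, $c=c(x_i,x_{i+1})$. By Lemma 7 a suitable $y$ exists if and only if there are $\rho,m',m''\in\omega$ and $e',e''\le q$ with the following two properties. First, $\theta_{(\dots,e',e'',\dots)}$ holds of $\bar k$ and of $\tau(\bar x)$ modified by inserting $\rho$ and replacing $m$ by $m',m''$; the other entries of the index are the $c^q(x_l,x_{l+1})$ with $l\ne i$. Second: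

> $(*)$ there are $c',c''$ with $\min(c',q)=e'$ and $\min(c'',q)=e''$ that satisfy one of (i)–(v).

The unknown counts $c',c''$ and the exact count $c$ are not available in a tame condition. So we claim: *the truth of $(*)$ depends only on $\min(c,2q)$, $e'$, $e''$ and finitely many comparisons among $0,u,v,m,\rho,m',m''$.*

All lower bounds on $c',c''$ in (i)–(v) are at most $2\le q$, so each is equivalent to the same lower bound on $e'$, resp. $e''$. Likewise $c'=0$ if and only if $e'=0$, and $c''=0$ if and only if $e''=0$. This settles (i). In (iv), $c''=c$ amounts to $e''=\min(c,q)$, and $c'$ is subject only to a lower bound or to the value $0$, so $c'=e'$ may be taken. Case (v) is similar.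

In (ii) and (iii) the remaining condition is that there are $c',c''$ with truncations $e',e''$ and $c'+c''=c+\delta$, where $\delta=0$, resp. $\delta=1$. If $c<2q$, then $\min(c,2q)$ tells us $c$, and with it the answer. If $c\ge2q$, such $c',c''$ exist if and only if $e'=q$ or $e''=q$: if both are $<q$, then $c'=e'$, $c''=e''$, and the sum is $<2q\le c+\delta$; if, say, $e'=q$, take $c''=e''$ and $c'=c+\delta-e''\ge2q-q=q$. This proves the claim.

Thus, for each value of $\min(c,2q)$ and each pair $e',e''$, condition $(*)$ is a formula of $(\omega,<)$ in $u,v,m,\rho,m',m''$ (the element $0$ is definable). Take the disjunction over $e',e''\le q$ of its conjunction with $\theta_{(\dots,e',e'',\dots)}$, and put $\exists\rho\,\exists m'\,\exists m''$ in front. So the set in question is tame with $2q$ in place of $q$.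

**Step 4: the unbounded intervals.** By induction the set given by $x_1<\dots<x_p<y$ and $\psi$ is tame via some $q\ge2$ and $\theta_d$. With $u=r(x_p)$, Lemma 8 shows that a suitable $y$ exists if and only if there are $\rho,m'\in\omega$ and $e'\le q$ such that $\theta_{(c^q(\bar x),e')}$ holds of $\bar k$ and of $\tau(\bar x)$ enlarged by $\rho$ and $m'$, and such that $u,\rho\le m'$ and either $m'=0=e'$, or $m'\ge1$ and $e'\ge\max(1,[u=m']+[\rho=m'])$. Here we used that, as $q\ge2$, conditions on $c'$ are again conditions on $e'$, and $c'=e'$ may be taken. This is a tame condition with the same $q$. The interval $(-\infty,x_1)$ is handled in the same way by the mirror statement of Lemma 8. ∎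

## Formulas of $(\omega,<)$ cut $\omega$ into boundedly many convex pieces

**Fact 10.** For every formula $\theta(k,\bar l)$ of $(\omega,<)$ there is $N$ such that for all $\bar l$ the set $\{k:\theta(k,\bar l)\}$ is a union of at most $N$ convex subsets of $\omega$.

*Proof.* The structure $(\omega,0,S,<)$, with $S$ the successor function, has quantifier elimination (Enderton, *A Mathematical Introduction to Logic*, §3.2). The argument is short. It suffices to eliminate $\exists k$ from a conjunction of literals. By trichotomy, negated atoms are disjunctions of atoms, and $\exists k$ distributes over disjunctions, so we may take a conjunction of equations and strict inequalities. Atoms with $k$ on both sides are constantly true or false, and atoms without $k$ can be pulled out. Applying $S$ to both sides of atoms, we may assume that $k$ occurs only in the term $h=S^ak$ with one fixed $a$. So we ask for $h$ satisfying atoms of the form $h=t$, $s<h$, $h<t$, with the extra atom $S^{a-1}0<h$ if $a\ge1$. If an atom $h=t$ occurs, substitute $t$ for $h$. Otherwise, if there are lower bounds, the smallest value of $h$ that they allow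 is the successor of the largest $s$, so $h$ exists if and only if $Ss<t$ for all lower bounds $s$ and upper bounds $t$; if there are no lower bounds, $h=0$ is the best choice, and $h$ exists if and only if $0<t$ for all upper bounds $t$.

So $\theta$ is equivalent to a Boolean combination of some number $t$ of atomic formulas. For fixed $\bar l$ each of them defines, in $k$, the empty set, $\omega$, a singleton, an initial segment or a final segment, so its truth value changes at no more than two places. The combination is constant on each of at most $2t+1$ convex pieces of $\omega$. ∎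

## Gluing by parity: every definable family has boundedly constructible fibers

We prove Theorem 1(1). A definable $X\subseteq\mathbb R^{m+1}$ has the form $\{(x,y):\varphi(x,a,y)\}$ with $\varphi$ a parameter-free $\mathfrak R_2$-formula and $a$ a tuple of reals. By Lemma 5 it suffices to prove the following.

**Proposition 11.** For every parameter-free $\mathfrak R_2$-formula $\varphi(z_1,\dots,z_p,y)$, with all variables of the real sort, there is $n$ such that for all $\bar z\in\mathbb R^p$ the set $\{y:\varphi(\bar z,y)\}$ is a union of at most $n$ locally closed sets.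

*Proof.* **Step 1: reductions.** We may assume $p\ge1$, by adding a dummy variable. Considering separately the finitely many weak orderings of the $z_i$, and identifying and permuting variables, we may assume $z_1<\dots<z_p$. The points $y=z_i$ contribute at most $p$ singletons. So consider $y$ in a component of $\mathbb R\setminus\{z_1,\dots,z_p\}$. Apply Proposition 9 to $\varphi$ for each of the $p+1$ positions of $y$, with a common $q$. Let $N$ be as in Fact 10 for all the formulas $\theta_d$ obtained, the distinguished variable being the one that stands for $r(y)$.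

**Step 2: pieces on which only $r(y)$ matters.** Take an interval $(z,z')=(z_i,z_{i+1})$ and put $m=m(z,z')$, $u=r(z)$. For $e',e''\in\{0,\dots,q\}$ and $\mu',\mu''\in\omega$ let
$$K=\{y\in(z,z'):m(z,y)=\mu',\ m(y,z')=\mu'',\ c^q(z,y)=e',\ c^q(y,z')=e''\}.$$
This set is convex: $m(z,\cdot)$ is nondecreasing and $m(\cdot,z')$ is nonincreasing, while $c(z,\cdot)$ is nondecreasing where $m(z,\cdot)$ is constant, and $c(\cdot,z')$ is nonincreasing where $m(\cdot,z')$ is constant. On $K$ all data in (2) are fixed except $r(y)$, so the truth of $\varphi(\bar z,y)$ depends only on $r(y)$. By the choice of $N$,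
$$\{y\in K:\varphi(\bar z,y)\}=\bigcup_{j=1}^N\big(K\cap r^{-1}(C_j)\big)$$
with $C_j\subseteq\omega$ convex (possibly empty), depending on $\bar z,e',e'',\mu',\mu''$. Each $r^{-1}(C_j)$ is $\emptyset$, some $D_k$, or some $D_k\setminus D_l$, hence locally closed, since the sets $D_k$ are closed. Convex subsets of $\mathbb R$ are locally closed. So each $Y_{e',e'',\mu',\mu'',j}:=K\cap r^{-1}(C_j)$ is locally closed.

This does not finish the proof. The indices $e',e'',j$ range over bounded sets, but $\mu',\mu''$ can take as many values as $m(z,z')$ allows, and this number is not bounded in $\bar z$. We have to fuse the pieces with different $(\mu',\mu'')$ into a bounded number of locally closed sets.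

**Step 3: fusing the pieces.** Fix $e',e'',j$ and take the union over $(\mu',\mu'')$. For $y\in(z,z')$ we have $\max(m(z,y),m(y,z'))=m$, so only pairs with $\max(\mu',\mu'')=m$ matter. The pair $(m,m)$ gives one locally closed set.

Consider the pairs $(\mu',m)$ with $\mu'<m$. Since $m(z,y)\ge r(z)$, only $u\le\mu'<m$ matter. Let $b_u=z$, and for $k>u$ let $b_k=\min\big(D_k\cap(z,\infty)\big)$, the right endpoint of the $k$-gap containing $z$. By (F1) it exists and $r(b_k)=k$. As $D_{k+1}\subseteq D_k$ and the ranks differ, $b_u<b_{u+1}<b_{u+2}<\cdots$; and $b_k\to\infty$, because $r$ is bounded on bounded sets. If $y>z$ and $m(z,y)=\mu'$, then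
$$y\in[b_{\mu'},b_{\mu'+1}].\tag{3}$$
Indeed $(z,y]$ contains no point of $D_{\mu'+1}$, so $y<b_{\mu'+1}$; and if $\mu'>u$, then $(z,y]$ contains a point of $D_{\mu'}$, so $y\ge b_{\mu'}$.

The intervals $[b_{\mu'},b_{\mu'+1}]$ with $\mu'$ of a fixed parity are compact and pairwise disjoint, and they form a locally finite family, because $b_k\to\infty$. So each point of their union has a neighborhood that meets only one of them. By (3), near each of its points the union of the sets $Y_{e',e'',\mu',m,j}$ over $\mu'$ of this parity coincides with a single one of them, and so this union is locally closed. (Adjacent intervals share an endpoint, which is why we separate the parities.) The pairs $(\mu',m)$ with $\mu'<m$ thus contribute two locally closed sets. The pairs $(m,\mu'')$ with $\mu''<m$ contribute two more, by reflection.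

Altogether we have $1+2+2=5$ sets for each $(e',e'',j)$, so $\{y\in(z,z'):\varphi(\bar z,y)\}$ is a union of at most $5N(q+1)^2$ locally closed sets.

**Step 4: the unbounded intervals.** Put $z=z_p$, $u=r(z)$, and let $b_k$ be as above. For $e'\le q$ and $\mu'\ge u$ the set $K=\{y>z:m(z,y)=\mu',\ c^q(z,y)=e'\}$ is convex and contained in $[b_{\mu'},b_{\mu'+1}]$ by (3), and on $K$ the truth of $\varphi(\bar z,y)$ depends only on $r(y)$. Here infinitely many values $\mu'$ occur, but the argument of Step 3 applies unchanged: for fixed $e'$ and $j\le N$, the union of the locally closed sets $K\cap r^{-1}(C_j)$ over all $\mu'\ge u$ of a fixed parity is locally closed. So $\{y>z_p:\varphi(\bar z,y)\}$ is a union of at most $2N(q+1)$ locally closed sets. The interval $(-\infty,z_1)$ is handled by reflection, with the same bound.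

**Step 5: the count.** For the given weak ordering,
$$n=p+5(p-1)N(q+1)^2+4N(q+1)$$
works, independently of $\bar z$. Take the maximum over the finitely many weak orderings. ∎

Proposition 11 and Lemma 5 give Theorem 1(1): for $X=\{(x,y):\varphi(x,a,y)\}$ every fiber $X_x$ is a union of at most $n$ locally closed sets, so $X_x^{(n)}=\emptyset$ for all $x$. Together with Theorem 1(2), the structure $(\mathbb R,<,A)$ satisfies the hypothesis of the question, while $(A^{(N)})_x\ne\emptyset$ for every $N$ and every $x$ with $r(x)=N$. Hence the answer to the question is no. $\blacksquare$
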